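\title{Optimal martingale transport for the distance cost:\\ each point is sent to an ellipsoid}

\begin{abstract}
Let $\pi$ be a martingale transport plan between probability measures $\mu$ and $\nu$ on $\mathbf R^n$ that maximizes or minimizes $\int|x-y|\,d\pi$, and let $\mu$ be absolutely continuous. We prove that for $\mu$-almost every $x$ the mass that leaves $x$ lands on the boundary of an ellipsoid surrounding $x$ in an affine subspace through $x$. Consequently the support of the conditional measure $\pi_x$ is the set of extreme points of its convex hull, in every dimension; for the minimization problem this requires $\mu\wedge\nu=0$. The proof uses only approximate solutions of the dual problem, together with a covering by symmetric sections of a convex function.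
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $n\ge1$ and let $\mu,\nu$ be probability measures on $\mathbf R^n$ with finite first moments. A \emph{coupling} of $\mu$ and $\nu$ is a probability measure $\pi$ on $\mathbf R^n\times\mathbf R^n$ with marginals $\mu$ and $\nu$. It has a \emph{disintegration}: a family $(\pi_x)_{x\in\mathbf R^n}$ of probability measures, unique up to a $\mu$-null set of $x$, such that $x\mapsto\pi_x(A)$ is Borel for every Borel set $A$ and $d\pi(x,y)=d\pi_x(y)\,d\mu(x)$. The measure $\pi_x$ records where the mass at $x$ is sent. The coupling is a \emph{martingale plan} if this mass spreads without drift,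
\[
\int y\,d\pi_x(y)=x\qquad\text{for $\mu$-a.e. }x,
\]
and $MT(\mu,\nu)$ denotes the set of martingale plans. By Strassen's theorem, $MT(\mu,\nu)\ne\emptyset$ if and only if $\mu$ and $\nu$ are in \emph{convex order}, $\mu\le_c\nu$, which means that $\int\Phi\,d\mu\le\int\Phi\,d\nu$ for every convex $\Phi:\mathbf R^n\to\mathbf R$. We assume this throughout and consider the two problems
\begin{equation}\label{eq:problem}
\max_{\pi\in MT(\mu,\nu)}\int|x-y|\,d\pi(x,y),\qquad\min_{\pi\in MT(\mu,\nu)}\int|x-y|\,d\pi(x,y).
\end{equation}

What should an optimal plan look like? When second moments are finite, every $\gamma\in MT(\mu,\nu)$ satisfies $\int x\cdot(y-x)\,d\gamma=0$, and therefore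
\begin{equation}\label{eq:quadratic}
\int|y-x|^2\,d\gamma=\int y\cdot(y-x)\,d\gamma=\int|y|^2\,d\nu-\int|x|^2\,d\mu .
\end{equation}
The mean square displacement is fixed by the marginals. To maximize the mean displacement one wants all displacements about equally long; to minimize it one wants them as unequal as possible, so that mass either stays where it is or travels far. In both cases one expects the mass that leaves $x$ to form a shell around $x$ rather than a solid cloud.

To say this precisely, call $\Gamma\subset\mathbf R^n\times\mathbf R^n$ a \emph{concentration set} of $\pi$ if $\pi(\Gamma)=1$, let $\Gamma_x=\{y:(x,y)\in\Gamma\}$ be its slice at $x$, and let $\bar\Gamma_x$ be the closure of the slice. A point of a convex set $K$ is \emph{extreme} if it does not lie strictly between two distinct points of $K$; the set of extreme points is $\operatorname{Ext}(K)$. The largest measure dominated by both $\mu$ and $\nu$ is written $\mu\wedge\nu$, so that $\mu\wedge\nu=0$ means that $\mu$ and $\nu$ are mutually singular. The following results are recorded in \cite{OMT}.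
\begin{enumerate}
\item[(a)] (Hobson--Neuberger, Beiglb\"ock--Juillet.) Let $n=1$ and $\mu\ll\mathcal L^1$, and for the minimization problem let $\mu\wedge\nu=0$. Then every optimal $\pi$ has a concentration set with $\#\Gamma_x\le2$ for a.e.\ $x$; in particular the optimal plan is unique.
\item[(b)] (Ghoussoub, Kim and Lim.) If $\mu\ll\mathcal L^n$, an optimal $\pi$ has a concentration set with $\dim(\Gamma_x)\le n-1$ for $\mu$-a.e.\ $x$; the notion of dimension is not specified in \cite{OMT}.
\item[(c)] (Ghoussoub, Kim and Lim.) If in addition $\nu$ is discrete, then for $\mu$-a.e.\ $x$ the optimal plan sends $x$ to the $n+1$ vertices of an $n$-dimensional simplex, and the optimal plan is unique.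
\end{enumerate}
Two points on a line and the vertices of a simplex are sets that coincide with the extreme points of their convex hulls. The conjecture posed in \cite{OMT} takes this property as the general law.

\begin{quote}
\textbf{Conjecture.} Let $\mu\ll\mathcal L^n$ and let $\pi$ be optimal for one of the problems \eqref{eq:problem}; for the minimization problem let $\mu\wedge\nu=0$. Then $\pi$ has a concentration set $\Gamma$ with $\bar\Gamma_x=\operatorname{Ext}(\operatorname{conv}\bar\Gamma_x)$ for $\mu$-a.e.\ $x$.
\end{quote}

The assumption $\mu\wedge\nu=0$ is not part of the wording in \cite{OMT}; it is taken over from (a), and Example~\ref{ex:min} shows that it cannot be dropped. The case $n=1$ follows from (a). Ghoussoub, Kim and Lim proved the conjecture for $n=2$, and also when there is a stopping time $T>0$ of a Brownian motion with $B_0\sim\mu$ and $B_T\sim\nu$ \cite{OMT}. We prove it for every $n\ge1$.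

\subsection{Results}

Fix a disintegration $(\pi_x)$ of $\pi$. We separate the mass that stays at $x$ from the mass that moves:
\[
m(x)=\pi_x(\{x\}),\qquad\tilde\pi_x=\frac{\pi_x|_{\mathbf R^n\setminus\{x\}}}{1-m(x)}\quad\text{if }m(x)<1,
\]
and we let $V_x=\operatorname{span}\{y-x:y\in\operatorname{supp}\tilde\pi_x\}$ be the space of directions in which mass leaves $x$.

\begin{theorem}\label{thm:main}
Let $\mu\le_c\nu$ have finite first moments, let $\mu\ll\mathcal L^n$, and let $\pi\in MT(\mu,\nu)$ maximize or minimize $\int|x-y|\,d\pi$. For $\mu$-a.e.\ $x$ the following hold.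
\begin{enumerate}
\item[(i)] If $m(x)<1$, then $x\notin\operatorname{supp}\tilde\pi_x$, and there are $a\in V_x$ with $|a|<1$ and an invertible linear map $B:V_x\to V_x$ such that
\begin{equation}\label{eq:affine}
\frac{y-x}{|y-x|}=a+B(y-x)\qquad\text{for all }y\in\operatorname{supp}\tilde\pi_x .
\end{equation}
Hence $\operatorname{supp}\tilde\pi_x$ lies on the boundary $\{x+\zeta:\zeta\in V_x,\ |a+B\zeta|=1\}$ of a nondegenerate ellipsoid of $x+V_x$ that contains $x$ in its relative interior.
\item[(ii)] For the maximization problem, $m(x)\in\{0,1\}$.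
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:conj}
Let $\mu,\nu,\pi$ be as in Theorem~\ref{thm:main}, and for the minimization problem let $\mu\wedge\nu=0$. Then $\Gamma=\{(x,y):x\in\mathbf R^n,\ y\in\operatorname{supp}\pi_x\}$ is a concentration set of $\pi$ with $\bar\Gamma_x=\operatorname{Ext}(\operatorname{conv}\bar\Gamma_x)$ for $\mu$-a.e.\ $x$. Thus the conjecture holds in every dimension $n\ge1$.
\end{corollary}

For $n=1$ the equation $|a+B\zeta|=1$ has exactly two solutions, as in the two-point bound of (a); in general the ellipsoidal surface has dimension $\dim V_x-1\le n-1$.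

\subsection{Three examples}

\begin{example}[maximization]\label{ex:max}
Let $\mu\ll\mathcal L^n$ have compact support, let $\theta$ be a probability measure on the unit sphere with barycenter $0$, let $\pi_x$ be the translate of $\theta$ by $x$, and let $\nu$ be the second marginal of $\pi$. By \eqref{eq:quadratic} every $\gamma\in MT(\mu,\nu)$ has $\int|y-x|^2\,d\gamma=\int|y-x|^2\,d\pi=1$, so $\int|y-x|\,d\gamma\le1=\int|y-x|\,d\pi$ by the Cauchy--Schwarz inequality. Thus $\pi$ is a maximizer, and \eqref{eq:affine} holds with $a=0$, $B=I$. If $\theta$ is uniform, $\operatorname{supp}\pi_x$ is a whole sphere, so for $n\ge2$ the number of target points has no bound. If $\theta=\frac12(\delta_e+\delta_{-e})$, then $V_x$ is a line.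
\end{example}

\begin{example}[minimization]\label{ex:min}
Let $\mu\ll\mathcal L^n$ be concentrated on the open unit ball, let $0\le m<1$, and for $x\ne0$ put $x^*=x/|x|$ and
\[
\pi_x=m\,\delta_x+(1-m)\Big(\frac{1+|x|}2\,\delta_{x^*}+\frac{1-|x|}2\,\delta_{-x^*}\Big).
\]
The barycenter is $mx+(1-m)|x|x^*=x$, and the second marginal $\nu$ lives on the closed unit ball. For $|y|\le1$ we have $|y-x|\ge y\cdot(y-x)$, with equality at $y=x$ and at $y=\pm x^*$, where $(y-x)/|y-x|=y$. By \eqref{eq:quadratic} the integral of $y\cdot(y-x)$ is the same for all martingale plans, so $\pi$ is a minimizer. Relation \eqref{eq:affine} holds with $V_x=\mathbf Rx$, $a=x$, $B=I$; note that $V_x$ turns with $x$. If $m=0$, then $\nu$ lives on the unit sphere and $\mu\wedge\nu=0$. If $0<m<1$, then $\nu\ge m\mu$, for $\mu$-a.e.\ $x$ the slice of any concentration set contains the three atoms, and $x$ lies strictly between the other two. So part (ii) of Theorem~\ref{thm:main} is false for the minimization problem, and Corollary~\ref{cor:conj} is false without $\mu\wedge\nu=0$.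
\end{example}

\begin{example}[absolute continuity]\label{ex:dirac}
If $\mu=\delta_0$ and $\nu$ is uniform on the unit ball, then $\delta_0\otimes\nu$ is the only martingale plan, and the closure of every slice $\Gamma_0$ of full $\nu$-measure contains the ball. Optimality constrains $\pi_x$ only through comparison with the neighbors of $x$, and $\mu\ll\mathcal L^n$ provides neighbors.
\end{example}

\subsection{Conventions and plan}\label{sec:conv}

From now on $\mu,\nu,\pi$ are as in Theorem~\ref{thm:main}. We put $c(x,y)=\sigma|x-y|$ with $\sigma=1$ for the minimization problem and $\sigma=-1$ for the maximization problem, so that $\pi$ \emph{minimizes} $\int c\,d\pi$ in both cases. We write $\zeta=y-x$ and $U(\zeta)=\zeta/|\zeta|$, with $U(0)=0$. The cost satisfies $|c(x,y)-c(x',y)|\le|x-x'|$, and for $y\ne x$ the function $c(\cdot,y)$ is differentiable at $x$ with gradient $-\sigma U(y-x)$.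

The symbol $|\cdot|$ denotes the Euclidean norm or Lebesgue measure, and balls $B(x,t)$ are open. A \emph{Borel kernel} on a Borel set $G$ is a family $(\lambda_x)_{x\in G}$ of probability measures with $x\mapsto\lambda_x(A)$ Borel for every Borel $A$; then $x\mapsto\int\phi(x,y)\,d\lambda_x(y)$ is Borel for every Borel $\phi$ that is nonnegative, or bounded in $y$ for each $x$. In particular $m$ is Borel. Let $f_\mu$ be a finite Borel density of $\mu$, and let $X_0$ be the Borel set of all $x\in\operatorname{supp}\mu$ such that $f_\mu(x)>0$ and $\pi_x$ has finite first moment, barycenter $x$, and $\pi_x(\operatorname{supp}\nu)=1$. Then $\mu(X_0)=1$, because $\iint|y|\,d\pi_x\,d\mu=\int|y|\,d\nu<\infty$ and $\int\pi_x(\operatorname{supp}\nu)\,d\mu=\nu(\operatorname{supp}\nu)=1$. If $x\in X_0$ and $m(x)<1$, then $\tilde\pi_x$ also has barycenter $x$, and $V_x\ne\{0\}$ because $\tilde\pi_x(\{x\})=0$.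

Section~\ref{sec:model} explains where \eqref{eq:affine} comes from and works out the method on the line: a failure of \eqref{eq:affine} produces a concave kink in the dual potentials, and kinks cannot be dense. Section~\ref{sec:dual} constructs approximate dual solutions. Section~\ref{sec:cover} contains the geometric core, a statement about families of affine functions, from which Section~\ref{sec:nokink} deduces that kinks occur only on a null set. Section~\ref{sec:perturb} produces the kinks, and Section~\ref{sec:ellipsoid} passes from \eqref{eq:affine} to ellipsoids and extreme points.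

\section{The dual problem and a model computation}\label{sec:model}

\subsection{The first-order condition}

For $\varphi\in L^1(\mu)$, $\psi\in L^1(\nu)$ and a bounded Borel field $h$ with values in $\mathbf R^n$, define the \emph{slack}
\begin{equation}\label{eq:slack}
s(x,y)=c(x,y)-\varphi(x)-\psi(y)-h(x)\cdot(y-x).
\end{equation}
The last term integrates to zero against every martingale plan, so $\int c\,d\gamma=\int\varphi\,d\mu+\int\psi\,d\nu+\int s\,d\gamma$ for $\gamma\in MT(\mu,\nu)$. Call $(\varphi,\psi,h)$ \emph{admissible} if $s\ge0$ on $\operatorname{supp}\mu\times\operatorname{supp}\nu$, and an \emph{exact dual solution} if moreover $s=0$ $\pi$-a.e.; an exact dual solution certifies that $\pi$ is optimal. In Example~\ref{ex:min}, $\varphi=-|x|^2$, $\psi=|y|^2$, $h=-x$ is one, with slack $|y-x|-y\cdot(y-x)$.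

Suppose that an exact dual solution exists and that $\varphi$ and $h$ are differentiable at an interior point $x$ of $\operatorname{supp}\mu$ where $s(x,\cdot)=0$ $\pi_x$-a.e. For $\pi_x$-a.e.\ $y\ne x$ the function $s(\cdot,y)\ge0$ vanishes at $x$, so its gradient vanishes:
\[
-\sigma U(\zeta)-\nabla\varphi(x)+h(x)-Dh(x)^T\zeta=0 .
\]
This is \eqref{eq:affine} with $a=\sigma(h-\nabla\varphi)(x)$ and $B=-\sigma Dh(x)^T$; in the example, $a=-x+2x=x$ and $B=I$. But dual optimizers need not exist. What is available (Lemma~\ref{lem:dual}) is a sequence of admissible triples whose slack tends to zero in $L^1(\pi)$, with no bounds uniform along the sequence. So the condition $\nabla_xs=0$ has to be replaced by an inequality that contains no derivative and tolerates errors.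

\subsection{The comparison inequality}

Let $(\varphi,\psi,h)$ be admissible. For $x\in X_0$ put
\[
A_x(y)=\varphi(x)+h(x)\cdot(y-x),\qquad\bar s(x)=\int s(x,y)\,d\pi_x(y)\in[0,\infty].
\]
Each $A_x$ is an affine function of $y\in\mathbf R^n$. Subtracting \eqref{eq:slack} at $(x,y)$ and at $(z,y)$ eliminates $\psi$: for $x,z\in X_0$ and $y\in\operatorname{supp}\nu$,
\[
A_x(y)-A_z(y)=c(x,y)-c(z,y)-s(x,y)+s(z,y)\le c(x,y)-c(z,y)+s(z,y).
\]
Let $\lambda$ be a probability measure with $\lambda\le M\pi_z$ for a constant $M$. It is concentrated on $\operatorname{supp}\nu$ and has a finite first moment; let $b$ be its barycenter. The integral of an affine function against $\lambda$ is its value at $b$, and $\int s(z,\cdot)\,d\lambda\le M\bar s(z)$ because $s\ge0$. Hence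
\begin{equation}\label{eq:compare}
(A_x-A_z)(b)\le\int\big[c(x,y)-c(z,y)\big]\,d\lambda(y)+M\bar s(z).
\end{equation}
The left side depends on $\lambda$ only through $b$, so every further choice of $\lambda$ with the same barycenter is a further constraint. This is the only way in which the optimality of $\pi$ enters the proof.

\subsection{Three atoms on a line}\label{sec:line}

Take $n=1$, $c(x,y)=|x-y|$ and an exact dual solution, and suppose that for every $z$ in a set $K\subset\{\bar s=0\}$ the measure $\pi_z$ has atoms at $z-1$, $z+1$, $z+3$. The function $U(\zeta)=\operatorname{sign}\zeta$ is not affine on $\{-1,1,3\}$, so \eqref{eq:affine} fails on $K$. We show that $K$ is sparse.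

The measures $\lambda^1_z=\frac12\delta_{z-1}+\frac12\delta_{z+1}$ and $\lambda^2_z=\frac34\delta_{z-1}+\frac14\delta_{z+3}$ have barycenter $z$ and are dominated by multiples of $\pi_z$. For $|x-z|\le1$ the increment $c(x,y)-c(z,y)$ equals $x-z$ at $y=z-1$ and $-(x-z)$ at $y=z+1$ and $y=z+3$. Its integrals against $\lambda_z^1$ and $\lambda^2_z$ are $0$ and $\frac12(x-z)$, and \eqref{eq:compare} holds with the smaller one:
\[
(A_x-A_z)(z)\le\min\{0,\tfrac12(x-z)\}=\tfrac14(x-z)-\tfrac14|x-z| .
\]
The linear term is removed by setting $\ell_x=A_x-\frac14x$. What remains is a \emph{concave kink}: $\ell_x(z)-\ell_z(z)\le-\frac14|x-z|$ for $x,z\in K$ with $|x-z|\le1$. Let $x>z$ and $D=\ell_x-\ell_z$. The kink at $z$ and the kink at $x$ give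
\[
D(z)\le-\tfrac14(x-z),\qquad D(x)\ge\tfrac14(x-z),
\]
so the affine function $D$ has slope at least $\frac12$, however close $x$ is to $z$. On the other hand, \eqref{eq:compare} with $\lambda=\delta_{z+1}$ and the Lipschitz bound on $c$ give $D(z+1)\le\frac54(x-z)$. A slope of order one cannot be sustained over a distance of order one if the function rises only by $O(x-z)$: with $t=x-z$ we get $\frac54t\ge D(z+1)\ge\frac14t+\frac12(1-t)$, that is, $t\ge\frac13$. Distinct points of $K$ are at least $\frac13$ apart.

The argument is stable. Let $K$ lie in an interval of length $t\le1$ and let each of the three inequalities for $D$ hold up to an error $\varepsilon t$. If $x-z\ge8\varepsilon t$, then $D(x)\ge0$ and the slope is at least $\frac12-\frac{2\varepsilon t}{x-z}\ge\frac14$, so $\frac14(1-t)\le D(z+1)\le(\frac54+\varepsilon)t$, which fails for $t<1/(6+4\varepsilon)$. Then $K$ has diameter at most $8\varepsilon t$ and cannot fill most of the interval.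

Two kinds of measures were used: a pair with barycenter $z$ that creates the kink, and a measure with displaced barycenter that bounds $D$ far from $z$. Both exist in $\mathbf R^n$, and the kink takes the form $-|v\cdot(x-z)|$. But barycenters can be displaced only within $z+V_z$, which may be a line that turns with $z$, as in Example~\ref{ex:min}. The argument above applies to those $x\in K$ for which $D$ is bounded far out on the ray from $z$ through $x$, and the line through $z$ on which we have such a bound is a null set that may contain no other point of $K$. Section~\ref{sec:cover} overcomes this.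

\section{Approximate dual solutions}\label{sec:dual}

We use two standard facts. \emph{Sion's minimax theorem}: if $X$ is a compact convex subset and $Y$ a convex subset of topological vector spaces, and $\mathcal L:X\times Y\to\mathbf R$ is continuous and affine in each variable separately, then $\min_X\sup_Y\mathcal L=\sup_Y\min_X\mathcal L$. \emph{Kantorovich duality}: if $\mu,\nu$ are Borel probability measures on Polish spaces and $c'\ge0$ is a continuous cost, then the minimum of $\int c'\,d\gamma$ over couplings equals the supremum of $\int\varphi\,d\mu+\int\psi\,d\nu$ over bounded continuous $\varphi,\psi$ with $\varphi(x)+\psi(y)\le c'(x,y)$. We apply it on the spaces $\operatorname{supp}\mu$ and $\operatorname{supp}\nu$, in which sets of full measure are dense; by continuity it is then immaterial whether the inequality is required everywhere or only for $x$ and $y$ outside null sets.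

\begin{lemma}\label{lem:dual}
There are admissible triples $(\varphi_k,\psi_k,h_k)$, $k\ge1$, with $\varphi_k$ continuous on $\operatorname{supp}\mu$, $\psi_k$ continuous on $\operatorname{supp}\nu$ and $h_k\in C_b(\mathbf R^n;\mathbf R^n)$, whose slacks satisfy $\int s_k\,d\pi\to0$.
\end{lemma}

\begin{proof}
We treat $h$ as a Lagrange multiplier for the martingale constraint and then apply Kantorovich duality with $h$ fixed. The set $\Pi$ of couplings of $\mu$ and $\nu$ is convex and weakly compact. For $\gamma\in\Pi$ and $h\in C_b(\mathbf R^n;\mathbf R^n)$ put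
\[
c_h(x,y)=c(x,y)-h(x)\cdot(y-x),\qquad\mathcal L(\gamma,h)=\int c_h\,d\gamma .
\]
Then $|c_h|\le C(|x|+|y|)$ with $C=1+\|h\|_\infty$. The map $\mathcal L(\gamma,\cdot)$ is affine and continuous in the supremum norm. The map $\mathcal L(\cdot,h)$ is affine, and it is weakly continuous although $c_h$ is unbounded. Indeed, if $|x|+|y|>R$ then the larger term exceeds $R/2$ and the sum is at most twice the larger term, so
\[
\int_{\{|x|+|y|>R\}}(|x|+|y|)\,d\gamma\le2\int_{\{|x|>R/2\}}|x|\,d\mu+2\int_{\{|y|>R/2\}}|y|\,d\nu ,
\]
which tends to $0$ as $R\to\infty$ uniformly in $\gamma\in\Pi$. Multiplying $c_h$ by continuous compactly supported cutoffs with values in $[0,1]$ that equal $1$ on $\{|x|+|y|\le R\}$ exhibits $\mathcal L(\cdot,h)$ as a uniform limit of weakly continuous functions.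

Let $b_\gamma(x)$ be the barycenter of $\gamma_x$. Then $\mathcal L(\gamma,h)=\int c\,d\gamma-\int h\cdot(b_\gamma-x)\,d\mu$. If $\gamma\in MT(\mu,\nu)$, the last integral vanishes for all $h$. Otherwise the vector measure $(b_\gamma-x)\mu$ is not zero, the integral is nonzero for some $h$, and multiples of this $h$ give $\sup_h\mathcal L(\gamma,h)=+\infty$. Hence $\min_\gamma\sup_h\mathcal L=\int c\,d\pi$, and by Sion's theorem there is $h_k$ with $\min_\gamma\mathcal L(\gamma,h_k)\ge\int c\,d\pi-\frac1k$.

Apply Kantorovich duality to the nonnegative continuous cost $c_{h_k}(x,y)+C|x|+C|y|$ with $C=1+\|h_k\|_\infty$, and subtract $C|x|$ and $C|y|$ from the potentials. The added terms have the same integral for all couplings, so we obtain continuous integrable $\varphi_k,\psi_k$ with $\varphi_k(x)+\psi_k(y)\le c_{h_k}(x,y)$ on $\operatorname{supp}\mu\times\operatorname{supp}\nu$ and $\int\varphi_k\,d\mu+\int\psi_k\,d\nu\ge\min_\gamma\mathcal L(\gamma,h_k)-\frac1k$. Then $s_k\ge0$ and $\int s_k\,d\pi=\int c\,d\pi-\int\varphi_k\,d\mu-\int\psi_k\,d\nu\le\frac2k$.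
\end{proof}

We write $A^k_x$ and $\bar s_k$ for the objects of \eqref{eq:compare} attached to the $k$-th triple; thus $\int\bar s_k\,d\mu\to0$.

\section{A covering by symmetric sections of a convex function}\label{sec:cover}

The next proposition is the $n$-dimensional form of Section~\ref{sec:line}, rescaled so that the small interval becomes the unit ball $B_1=B(0,1)$. After this rescaling the displaced barycenters are far away, at a distance at least $1/(2\rho)$ with $\rho$ small. We write $B_{1/2}=B(0,\frac12)$ and $\tau_n=\frac12\cdot60^{-n}$.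

\begin{proposition}\label{prop:cover}
Let $v\in\mathbf R^n$ and let $\kappa,H,\rho,\varepsilon>0$ satisfy
\[
\rho\le\tfrac14,\qquad\varepsilon\le\tfrac14H,\qquad\theta:=\rho H+\varepsilon\le\tfrac18\kappa .
\]
Let $K\subset B_1$ be measurable. For $z\in K$ let $\ell_z$ be an affine function on $\mathbf R^n$ and $w(z)$ a unit vector with $v\cdot w(z)\ge\kappa$. Suppose that $\sup_{z\in K}\ell_z(y)<\infty$ for every $y$ and that for all $x,z\in K$
\begin{align}
(\ell_x-\ell_z)(z)&\le-|v\cdot(x-z)|+\varepsilon,\label{eq:kink}\\
(\ell_x-\ell_z)\big(z\pm\tfrac1{2\rho}w(z)\big)&\le H .\label{eq:far}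
\end{align}
Then $|B_1\setminus K|\ge\tau_n|B_1|$.
\end{proposition}

\begin{remark}\label{rem:tangent}
Tangent planes of a quadratic show the role of the hypotheses. Let $L>0$ and $p_x(y)=\frac L2x_1^2+Lx_1(y_1-x_1)$, so that $(p_x-p_z)(y)=-\frac L2(x_1-z_1)^2$ whenever $y_1=z_1$. Since $|x_1-z_1|\le\frac L2(x_1-z_1)^2+\frac1{2L}$, the family $\ell_x=p_x$ satisfies \eqref{eq:kink} on $K=B_1$ with $v=e_1$ and $\varepsilon=\frac1{2L}$: an approximate kink alone is no contradiction. For $n\ge2$ it also satisfies \eqref{eq:far} with $w=e_2$, so $v\cdot w\ge\kappa$ is needed. Finally, if $w=e_2$, adding $p_x$ to any family $\ell_x$ preserves \eqref{eq:kink} and \eqref{eq:far} for every $L$: the hypotheses do not bound the slopes of $\ell_x-\ell_z$ transversally to $w$.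
\end{remark}

\begin{proof}
We may assume $K\ne\emptyset$. The idea is to attach to each $z\in K$ the whole set of vectors $p$ for which all the differences $\ell_x-\ell_z$ are at most $H$ at $z\pm p$. Let $u=\sup_{x\in K}\ell_x$ and $u_z=u-\ell_z$. The function $u$ is finite and convex on $\mathbf R^n$, hence continuous. For $x,z\in K$,
\begin{equation}\label{eq:uz}
\ell_x-\ell_z\le u_z\ \text{ on }\mathbf R^n,\qquad u_z(z)\le\varepsilon,\qquad u_z\big(z\pm\tfrac1{2\rho}w(z)\big)\le H;
\end{equation}
the last two bounds are the suprema over $x$ of \eqref{eq:kink} and \eqref{eq:far}. Define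
\[
N_z=\big\{p:\ |p|\le\tfrac1{2\rho},\ u_z(z+p)\le H,\ u_z(z-p)\le H\big\},\qquad E_z=z+\rho N_z .
\]
The set $N_z$ is compact, convex and symmetric about $0$. It contains a neighborhood of $0$, because $u_z$ is continuous and $u_z(z)\le\varepsilon<H$, and it contains $\pm\frac1{2\rho}w(z)$. So the \emph{section} $E_z$ has nonempty interior, lies in the closed ball of radius $\frac12$ about $z$, and contains $z\pm\frac12w(z)$. It is long in the direction $w(z)$; by Remark~\ref{rem:tangent} nothing bounds its thickness from below. Steps 1 and 2 show that $K$ misses a fixed fraction of each section, and Steps 3 and 4 that the sections, whatever their shapes, cover like balls.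

\smallskip
\emph{Step 1: if $z\in K$ and $x\in K\cap E_z$, then $|v\cdot(x-z)|\le\theta$.} This is the one-dimensional argument on the ray from $z$ through $x$. Write $x=z+\rho p$ with $p\in N_z$, and let $D=\ell_x-\ell_z$ and $\Delta=|v\cdot(x-z)|-\varepsilon$. We may assume $\Delta>0$. By \eqref{eq:kink}, $D(z)\le-\Delta$, and by \eqref{eq:kink} with $x$ and $z$ exchanged, $D(x)\ge\Delta$. Since $z+p=x+(\frac1\rho-1)(x-z)$ and $D$ is affine,
\[
D(z+p)=D(x)+\big(\tfrac1\rho-1\big)\big(D(x)-D(z)\big)\ge\big(\tfrac2\rho-1\big)\Delta\ge\frac\Delta\rho .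
\]
But $D(z+p)\le u_z(z+p)\le H$. Hence $\Delta\le\rho H$.

\smallskip
\emph{Step 2: $|E_z\setminus K|\ge|E_z|/(2^n+1)$ for $z\in K$.} Let $E=\rho N_z$ and $S=\{p\in E:|v\cdot p|\le\theta\}$. By Step~1, $K\cap E_z\subset z+S$, so $|E_z\setminus K|\ge|E\setminus S|$. Let $Tp=\frac12\big(p+\frac12w(z)\big)$; see Figure~\ref{fig:section}. It maps $S$ into $E$, because $E$ is convex and contains $\frac12w(z)$. For $p\in S$,
\[
v\cdot Tp\ge\tfrac14\kappa-\tfrac12\theta\ge2\theta-\tfrac12\theta>\theta ,
\]
so $T(S)\subset E\setminus S$. Therefore $|E\setminus S|\ge2^{-n}|S|$ and $|E|=|S|+|E\setminus S|\le(2^n+1)|E\setminus S|$.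

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\begin{scope}
\clip (0,0) ellipse (3 and 0.9);
\fill[gray!35] (-0.75,-1) rectangle (0.75,1);
\end{scope}
\begin{scope}[shift={(1.5,0)},scale=0.5]
\clip (0,0) ellipse (3 and 0.9);
\fill[gray!70] (-0.75,-1) rectangle (0.75,1);
\end{scope}
\draw (0,0) ellipse (3 and 0.9);
\draw[dashed] (-0.75,-1.2) -- (-0.75,1.2);
\draw[dashed] (0.75,-1.2) -- (0.75,1.2);
\draw (-3,0) -- (3,0);
\fill (0,0) circle (1pt) node[below] {$0$};
\fill (3,0) circle (1pt) node[right] {$\frac12w(z)$};
\fill (-3,0) circle (1pt) node[left] {$-\frac12w(z)$};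
\node at (0,0.45) {$S$};
\node at (2.25,0.25) {$T(S)$};
\node at (-1.7,0.35) {$E$};
\end{tikzpicture}
\caption{A convex set $E$ containing the segment from $-\frac12w(z)$ to $\frac12w(z)$, and its part $S$ in the thin slab $|v\cdot p|\le\theta$ (dashed). Contracting $S$ by the factor $\frac12$ toward $\frac12w(z)$ gives a set $T(S)$ of volume $2^{-n}|S|$ that lies in $E$ outside the slab, however thin $E$ is.}\label{fig:section}
\end{figure}

\smallskip
\emph{Step 3: if $x,z\in K$ and $E_x\cap E_z\ne\emptyset$, then $N_z\subset14N_x$ and $N_x\subset14N_z$.} The hypothesis is symmetric, so the first inclusion suffices. Let $y=z+\rho p=x+\rho p'$ with $p\in N_z$, $p'\in N_x$, and let $D=\ell_x-\ell_z$. Since $u_x=u_z-D$, we need a lower bound for $D$ on $z+N_z$. By \eqref{eq:uz}, $D\le u_z\le H$ on $z+N_z$ and $-D\le u_x\le H$ on $x+N_x$, which contains $y$. This one lower bound spreads by the symmetry of $N_z$. From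
\[
-H\le D(y)=(1-\rho)D(z)+\rho D(z+p)\le(1-\rho)D(z)+\rho H
\]
and $\rho\le\frac14$ we get $D(z)\ge-\frac{1+\rho}{1-\rho}H\ge-\frac53H$. For $p''\in N_z$ we have $-p''\in N_z$, so $D(z+p'')=2D(z)-D(z-p'')\ge-\frac{10}3H-H=-\frac{13}3H$. Hence
\[
u_x=u_z-D\le H+\tfrac{13}3H\le6H\quad\text{on }z+N_z .
\]
It remains to move this bound from a set centered at $z$ to a set centered at $x$. Let $p''\in N_z$ and $\rho'=\frac{1-\rho}{1+\rho}\ge\frac35$. The point $y+(1-\rho)p''=z+\rho p+(1-\rho)p''$ lies in $z+N_z$ by convexity, and $u_x(x-p')\le H$. Substituting $y=x+\rho p'$ gives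
\[
\frac1{1+\rho}\big(y+(1-\rho)p''\big)+\frac\rho{1+\rho}(x-p')=x+\rho'p'' ,
\]
so $u_x(x+\rho'p'')\le6H$ by convexity. With $u_x(x)\le\varepsilon\le\frac14H$ this gives $u_x(x+\frac{\rho'}8p'')\le\frac78\cdot\frac14H+\frac18\cdot6H\le H$. The same bound holds for $-p''\in N_z$, and $|\frac{\rho'}8p''|\le\frac1{2\rho}$. So $\frac{\rho'}8p''\in N_x$, and $N_z\subset\frac8{\rho'}N_x\subset14N_x$ because $\frac8{\rho'}\le\frac{40}3$.

\smallskip
\emph{Step 4: covering.} In Vitali's covering argument one selects large balls first, because a small ball does not engulf a large one that meets it. By Step~3 two sections that meet are comparable in both directions, so no selection by size is needed. By Zorn's lemma the family $\{E_z:z\in K\cap B_{1/2}\}$ has a maximal disjoint subfamily $\{E_{z_i}\}$. It is countable, because each member contains a point with rational coordinates. Let $x\in K\cap B_{1/2}$. By maximality $E_x$ meets some $E_{z_i}$, so $x=z_i+\rho p_i-\rho p$ with $p_i\in N_{z_i}$ and $-p\in N_x\subset14N_{z_i}$. Thus $x\in z_i+15\rho N_{z_i}$, a set of measure $15^n|E_{z_i}|$.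 The sets $E_{z_i}$ are disjoint and lie in $B_1$ since $|z_i|<\frac12$. By Step~2,
\[
|K\cap B_{1/2}|\le15^n\sum_i|E_{z_i}|\le15^n(2^n+1)\sum_i|E_{z_i}\setminus K|\le15^n(2^n+1)|B_1\setminus K| .
\]
Hence $2^{-n}|B_1|=|B_{1/2}|\le(30^n+15^n+1)|B_1\setminus K|\le2\cdot30^n|B_1\setminus K|$.
\end{proof}

\section{Kinks occur on a null set}\label{sec:nokink}

\begin{lemma}\label{lem:nokink}
Let $G\subset X_0$ be Borel. Let $\lambda^1_x,\lambda^2_x,\beta^+_x,\beta^-_x$ be Borel kernels on $G$, all dominated by $M(x)\pi_x$ with $M:G\to(0,\infty)$ Borel, and let $q,v,\omega:G\to\mathbf R^n$ be Borel. Suppose that for every $x\in G$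
\begin{enumerate}
\item[(a)] $\lambda^1_x$ and $\lambda^2_x$ have barycenter $x$, $\beta^\pm_x$ has barycenter $x\pm\omega(x)$, and $v(x)\cdot\omega(x)>0$;
\item[(b)] $\displaystyle\min_{j=1,2}\int\big[c(x+\xi,y)-c(x,y)\big]\,d\lambda^j_x(y)\le q(x)\cdot\xi-|v(x)\cdot\xi|+o(|\xi|)$ as $\xi\to0$.
\end{enumerate}
Then $|G|=0$, and hence $\mu(G)=0$.
\end{lemma}

The proof blows up at a density point of a compact set on which the data are uniform. The order of the choices matters: first the scale $t$, then an index $k$ for which the slack is small compared with $t$ on most of the ball. The functions $A^k_x$ then depend on $t$ in an uncontrolled way, which is harmless because $\tau_n$ depends only on $n$.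

\begin{proof}
Suppose $|G|>0$.

\smallskip
\emph{Uniform data.} For $x\in G$ and $t>0$ let
\[
R(x,t)=\sup_{0<|\xi|\le t}\frac1{|\xi|}\Big(\min_j\int\big[c(x+\xi,y)-c(x,y)\big]\,d\lambda^j_x-q(x)\cdot\xi+|v(x)\cdot\xi|\Big)^+ .
\]
The expression under the supremum is Borel in $x$ and continuous in $\xi\ne0$, since $c$ is Lipschitz in its first variable. So the supremum may be taken over rational $\xi$, and $R(\cdot,t)$ is Borel. It is finite and nondecreasing in $t$, and $R(x,t)\to0$ as $t\to0$ by (b). Replace $G$ by a bounded subset of positive measure. Egorov's theorem (pointwise convergence on a set of finite measure is uniform outside a set of arbitrarily small measure), applied to $R(\cdot,1/i)$, and Lusin's theorem (a finite Borel function on such a set is continuous on compact subsets of almost full measure) give a compact $K\subset G$ with $|K|>0$ on which $R(\cdot,t)\to0$ uniformly and $q,v,\omega,M,f_\mu$ are continuous. As $\omega\ne0$ and $f_\mu>0$ on $G$, there are positive constants with $M\le M_0$, $|\omega|\ge\omega_0$, $f_\mu\ge f_0$ on $K$, and $w=\omega/|\omega|$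 is continuous on $K$. By Lebesgue's density theorem there is $x_0\in K$ with $|B(x_0,t)\setminus K|/|B(x_0,t)|\to0$ as $t\to0$. Put $q_0=q(x_0)$, $v_0=v(x_0)$ and
\[
\kappa=\tfrac12v_0\cdot w(x_0)>0,\quad H=3+2|q_0|,\quad\rho=\min\Big\{\frac14,\frac\kappa{16H}\Big\},\quad\eta=\min\Big\{\frac1{10},\frac\kappa{112}\Big\}.
\]
With $\varepsilon=7\eta$ we have $\varepsilon\le\frac7{10}\le\frac14H$ and $\rho H+\varepsilon\le\frac\kappa{16}+\frac\kappa{16}$, as Proposition~\ref{prop:cover} requires.

\smallskip
\emph{Choice of $t$, then of $k$.} Fix $t>0$ so small that $\frac t{2\rho}\le\omega_0$, that $B=B(x_0,t)$ satisfies $|B\setminus K|\le\frac13\tau_n|B|$, and that for $z\in K\cap B$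
\[
|q(z)-q_0|\le\eta,\qquad|v(z)-v_0|\le\eta,\qquad v_0\cdot w(z)\ge\kappa,\qquad R(z,2t)\le\eta .
\]
The lower bound on the density turns smallness in $L^1(\mu)$ into smallness in Lebesgue measure: by Chebyshev's inequality,
\[
\big|\{x\in K:\bar s_k(x)>\eta t/M_0\}\big|\le\frac{M_0}{f_0\eta t}\int\bar s_k\,d\mu\to0\qquad(k\to\infty).
\]
Fix $k$ for which the left side is at most $\frac13\tau_n|B|$, and let $K'=\{x\in K\cap B:\bar s_k(x)\le\eta t/M_0\}$. Then $|B\setminus K'|\le\frac23\tau_n|B|$.

\smallskip
\emph{The affine functions.} For $x\in K'$ let $\ell_x(y)=A^k_x(y)-q_0\cdot x$. Since $\varphi_k$ is continuous on the compact set $K\subset\operatorname{supp}\mu$ and $h_k$ is bounded, $\sup_{x\in K'}\ell_x(y)<\infty$ for every $y$. Let $x,z\in K'$, $\xi=x-z$, $D=\ell_x-\ell_z$; then $|\xi|\le2t$. If $\lambda$ is one of the four measures at $z$ and $b$ its barycenter, \eqref{eq:compare} gives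
\[
D(b)\le\int\big[c(z+\xi,y)-c(z,y)\big]\,d\lambda(y)-q_0\cdot\xi+\eta t .
\]
For $\lambda=\beta^\pm_z$ the Lipschitz bound yields $D(z\pm\omega(z))\le2t+2|q_0|t+\eta t\le Ht$. The points $z\pm\frac t{2\rho}w(z)$ lie on the segment between $z-\omega(z)$ and $z+\omega(z)$ and $D$ is affine, so $D(z\pm\frac t{2\rho}w(z))\le Ht$. For the better of $\lambda^1_z,\lambda^2_z$ and $\xi\ne0$, the definition of $R$ yields
\begin{align*}
D(z)&\le(q(z)-q_0)\cdot\xi-|v(z)\cdot\xi|+R(z,2t)|\xi|+\eta t\\
&\le-|v_0\cdot\xi|+\big(|q(z)-q_0|+|v(z)-v_0|+R(z,2t)\big)2t+\eta t\le-|v_0\cdot\xi|+7\eta t ,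
\end{align*}
and for $\xi=0$ the final bound holds since $D=0$.

\smallskip
\emph{Rescaling.} Let $\hat K=(K'-x_0)/t\subset B_1$, and for $x=x_0+t\hat x\in K'$ let $\hat\ell_{\hat x}(\hat y)=t^{-1}\ell_x(x_0+t\hat y)$ and $\hat w(\hat x)=w(x)$. Divided by $t$, the two bounds on $D$ are \eqref{eq:kink} and \eqref{eq:far} with $v=v_0$ and $\varepsilon=7\eta$. Proposition~\ref{prop:cover} gives $|B\setminus K'|\ge\tau_n|B|$, a contradiction. So $|G|=0$, and $\mu(G)=0$ because $\mu\ll\mathcal L^n$.
\end{proof}

\section{Perturbations of $\pi_x$ and the affine relation}\label{sec:perturb}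

Let $X_1=\{x\in X_0:m(x)<1\}$; on this Borel set $\tilde\pi_x$ is a Borel kernel. We look for the measures of Lemma~\ref{lem:nokink} in the form $(1\pm g)\tilde\pi_x$ with $|g|\le\frac12$ and $\int g\,d\tilde\pi_x=0$. These are probability measures with barycenters $x\pm\int g\zeta\,d\tilde\pi_x$; they are dominated by $\frac2{1-m(x)}\pi_x$, and they form Borel kernels if $g$ is Borel in $(x,y)$. The effect on the cost is computed as follows. If $\lambda$ is a finite measure with $\lambda(\{x\})=0$, then
\begin{equation}\label{eq:expand}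
\int\big[c(x+\xi,y)-c(x,y)\big]\,d\lambda(y)=-\sigma\,\xi\cdot\int U(\zeta)\,d\lambda+o(|\xi|),
\end{equation}
by dominated convergence along any sequence $\xi\to0$: the quotients $|\xi|^{-1}|c(x+\xi,y)-c(x,y)+\sigma U(\zeta)\cdot\xi|$ are bounded by $2$ and tend to $0$ for $y\ne x$.

A kink thus needs a function $g$ orthogonal to the affine functions of $\zeta$ but not to $U$. The natural candidate is the residual of the least squares fit of $U$ by affine functions, which is canonical and hence Borel in $x$. But $\tilde\pi_x$ need not have second moments, and the residual is unbounded. The weight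
\[
\vartheta=\frac1{1+|\zeta|^2},\qquad\vartheta\le1,\quad\vartheta|\zeta|\le\tfrac12,\quad\vartheta|\zeta|^2\le1,
\]
repairs both defects. Put $Z=(1,\zeta)\in\mathbf R\times\mathbf R^n$, a column vector, and define the Gram matrix
\begin{equation}\label{eq:gram}
\mathcal G_x=\int ZZ^T\vartheta\,d\tilde\pi_x,\qquad\text{so that}\qquad\mathcal G_x(\alpha,b)=\int(\alpha+b\cdot\zeta)\,Z\,\vartheta\,d\tilde\pi_x .
\end{equation}
It is singular when $V_x\ne\mathbf R^n$, so we use the Moore--Penrose inverse. For a symmetric matrix $\mathcal G$, the matrix $\mathcal G^+$ has the same eigenvectors, with nonzero eigenvalues inverted and zero eigenvalues kept. Hence $\mathcal G\mathcal G^+$ is the orthogonal projection onto $\operatorname{range}\mathcal G=(\ker\mathcal G)^\perp$, and $\mathcal G^+=\lim_{s\downarrow0}(\mathcal G^2+sI)^{-1}\mathcal G$ is a pointwise limit of continuous functions of $\mathcal G$, so a Borel function of $\mathcal G$.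

\begin{lemma}\label{lem:gram}
For $x\in X_1$ we have $\operatorname{range}\mathcal G_x=\mathbf R\times V_x$. The matrix $\mathcal G_x^+$ and the orthogonal projection $P_x$ of $\mathbf R^n$ onto $V_x$ are Borel functions of $x\in X_1$.
\end{lemma}

\begin{proof}
The entries of $\mathcal G_x$ are integrals of bounded Borel functions, so $\mathcal G_x$ and $\mathcal G_x^+$ are Borel in $x$. As $\mathcal G_x$ is positive semidefinite, $(\alpha,b)\in\ker\mathcal G_x$ if and only if $\int(\alpha+b\cdot\zeta)^2\vartheta\,d\tilde\pi_x=0$, that is, $\alpha+b\cdot\zeta=0$ $\tilde\pi_x$-a.e. Integrating and using $\int\zeta\,d\tilde\pi_x=0$ gives $\alpha=0$; then $b\cdot\zeta=0$ on $\operatorname{supp}\tilde\pi_x$ by continuity, so $b\perp V_x$. Conversely, $b\perp V_x$ gives $b\cdot\zeta=0$ on the support. So $\ker\mathcal G_x=\{0\}\times V_x^\perp$, the range is $\mathbf R\times V_x$, and $P_x$ is the lower right $n\times n$ block of $\mathcal G_x\mathcal G_x^+$.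
\end{proof}

The first use of $\mathcal G_x$ is to displace the barycenter in both senses along any direction of $V_x$.

\begin{lemma}\label{lem:beta}
Let $G\subset X_1$ be Borel and let $w:G\to\mathbf R^n$ be Borel with $w(x)\in V_x$. There are Borel kernels $\beta^\pm_x\le\frac2{1-m(x)}\pi_x$ on $G$ with barycenters $x\pm w(x)/\Lambda(x)$, where $\Lambda:G\to(0,\infty)$ is Borel.
\end{lemma}

\begin{proof}
Let $(\alpha,b)=\mathcal G_x^+(0,w)$, $\Lambda=2(1+|\alpha|+|b|)$ and $g=\vartheta(\alpha+b\cdot\zeta)/\Lambda$. Then $|g|\le(|\alpha|+\frac12|b|)/\Lambda\le\frac12$. Since $(0,w)$ lies in the range of $\mathcal G_x$, we have $\mathcal G_x(\alpha,b)=(0,w)$, which by \eqref{eq:gram} says $\int g\,d\tilde\pi_x=0$ and $\int g\zeta\,d\tilde\pi_x=w/\Lambda$. Take $\beta^\pm_x=(1\pm g)\tilde\pi_x$.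
\end{proof}

\begin{proposition}\label{prop:affine}
For Lebesgue-a.e.\ $x\in X_1$ there are $a\in V_x$ and a linear map $B:V_x\to V_x$ with $U(\zeta)=a+B\zeta$ for $\tilde\pi_x$-a.e.\ $y=x+\zeta$.
\end{proposition}

\begin{proof}
\emph{The fit.} For $x\in X_1$ and $j=1,\dots,n$ let $(a_j,B_j)=\mathcal G_x^+\int U_jZ\vartheta\,d\tilde\pi_x$. Let $a=(a_1,\dots,a_n)$ and let $B$ be the $n\times n$ matrix with rows $B_j$; both are Borel in $x$. The vector $\int U_jZ\vartheta\,d\tilde\pi_x$ lies in $\mathbf R\times V_x$, because $\zeta\in V_x$ on the support. So $\mathcal G_x(a_j,B_j)=\int U_jZ\vartheta\,d\tilde\pi_x$, and by \eqref{eq:gram} the residual $r=U(\zeta)-a-B\zeta$ satisfies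
\begin{equation}\label{eq:orth}
\int r_j\vartheta\,d\tilde\pi_x=0,\qquad\int r_j\zeta\,\vartheta\,d\tilde\pi_x=0\qquad(j=1,\dots,n).
\end{equation}
For $b\perp V_x$ we have $b\cdot U=0$ on the support, so $\sum_jb_j(a_j,B_j)=\mathcal G_x^+\int(b\cdot U)Z\vartheta\,d\tilde\pi_x=0$, that is, $b\cdot a=0$ and $b^TB=0$. Hence $a\in V_x$ and $B$ takes values in $V_x$. It remains to show that $r=0$ $\tilde\pi_x$-a.e.\ for a.e.\ $x$, that is, that the Borel set $G_j=\{x\in X_1:\int r_j^2\vartheta\,d\tilde\pi_x>0\}$ is null for each $j$. The integral is finite because $|r_j|\le1+|a|+\|B\|\,|\zeta|$.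

\smallskip
\emph{The kink.} On $G_j$ let $\Lambda'=2(1+|a|+\|B\|)$ and $g=\vartheta r_j/\Lambda'$. Then $|g|\le(1+|a|+\frac12\|B\|)/\Lambda'\le\frac12$, and $\int g\,d\tilde\pi_x=0$, $\int g\zeta\,d\tilde\pi_x=0$ by \eqref{eq:orth}. So $\lambda^1_x=(1+g)\tilde\pi_x$ and $\lambda^2_x=(1-g)\tilde\pi_x$ have barycenter $x$ and no atom at $x$. With
\[
q=-\sigma\int U\,d\tilde\pi_x,\qquad v=\int Ug\,d\tilde\pi_x\in V_x ,
\]
formula \eqref{eq:expand} gives the values $q\cdot\xi-\sigma v\cdot\xi+o(|\xi|)$ for $\lambda_x^1$ and $q\cdot\xi+\sigma v\cdot\xi+o(|\xi|)$ for $\lambda_x^2$. Their minimum is $q\cdot\xi-|v\cdot\xi|+o(|\xi|)$ for either sign $\sigma$. The kink is not trivial: writing $U_j=r_j+a_j+B_j\cdot\zeta$ and using \eqref{eq:orth},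
\[
v_j=\frac1{\Lambda'}\int U_jr_j\vartheta\,d\tilde\pi_x=\frac1{\Lambda'}\int r_j^2\vartheta\,d\tilde\pi_x>0 .
\]
Because $v\in V_x$, Lemma~\ref{lem:beta} applies with $w=v$ and gives $\beta_x^\pm$ with $\omega=v/\Lambda$ and $v\cdot\omega=|v|^2/\Lambda>0$. Lemma~\ref{lem:nokink} with $M=\frac2{1-m}$ yields $|G_j|=0$.
\end{proof}

In the maximization problem the cost $-|x-y|$ has a concave kink of its own on the diagonal, and this proves the second part of the theorem.

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Let $\sigma=-1$, $G=\{x\in X_0:0<m(x)<1\}$ and $\lambda^1_x=\lambda^2_x=\pi_x$. The atom at $x$ contributes $m(x)[c(x+\xi,x)-c(x,x)]=-m(x)|\xi|$, and \eqref{eq:expand} applies to the rest of $\pi_x$: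
\[
\int\big[c(x+\xi,y)-c(x,y)\big]\,d\pi_x=-m(x)|\xi|+q(x)\cdot\xi+o(|\xi|),\qquad q=\int U\,d\pi_x .
\]
Let $w(x)=P_xe_i/|P_xe_i|$, where $e_i$ is the first standard basis vector with $P_xe_i\ne0$. This is a Borel field of unit vectors in $V_x\ne\{0\}$. Put $v=mw$; then $-m|\xi|\le-|v\cdot\xi|$. Lemma~\ref{lem:beta} gives $\beta^\pm_x$ with $\omega=w/\Lambda$ and $v\cdot\omega=m/\Lambda>0$. Lemma~\ref{lem:nokink} with $M=\frac2{1-m}\ge1$ yields $\mu(G)=0$.
\end{proof}

Both inequalities $0<m<1$ were used: $m>0$ creates the kink, and $m<1$ leaves mass with which to displace the barycenter. For $\sigma=1$ the atom contributes $+m|\xi|$, a convex kink that gives no contradiction, in agreement with Example~\ref{ex:min}.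

\section{Ellipsoids and extreme points}\label{sec:ellipsoid}

The relation of Proposition~\ref{prop:affine} puts the targets on the set $|a+B\zeta|=1$, which for a singular $B$ would be a cylinder and could contain segments. The martingale condition excludes this.

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Let $x\in X_1$ be a point at which Proposition~\ref{prop:affine} provides $a$ and $B$; the other points of $X_1$ form a Lebesgue-null, hence $\mu$-null, set. The set of $y\ne x$ with $U(\zeta)=a+B\zeta$ is relatively closed in $\mathbf R^n\setminus\{x\}$ and has full $\tilde\pi_x$-measure, so it contains $\operatorname{supp}\tilde\pi_x\setminus\{x\}$. We use twice that $\int\zeta\,d\tilde\pi_x=0$ and $\int|\zeta|\,d\tilde\pi_x>0$.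

\emph{$|a|<1$.} Integrating the relation gives $a=\int U\,d\tilde\pi_x$, so $|a|\le1$. If $|a|=1$, then $\int(1-a\cdot U)\,d\tilde\pi_x=1-|a|^2=0$ with a nonnegative integrand, so $a\cdot\zeta=|\zeta|$ a.e.\ and $0=a\cdot\int\zeta\,d\tilde\pi_x=\int|\zeta|\,d\tilde\pi_x>0$, a contradiction.

\emph{$x\notin\operatorname{supp}\tilde\pi_x$.} Otherwise every ball about $x$ has positive $\tilde\pi_x$-measure while $\tilde\pi_x(\{x\})=0$, so there are points $x+\zeta_i$ of the support with $0\ne\zeta_i\to0$. Then $1=|a+B\zeta_i|\to|a|<1$, a contradiction. Hence \eqref{eq:affine} holds on the whole support.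

\emph{$B$ is invertible.} Let $b\in V_x$ lie in the kernel of the adjoint of $B$ on $V_x$. The scalar product of \eqref{eq:affine} with $|\zeta|b$ gives $b\cdot\zeta=|\zeta|\,(b\cdot a)$ on the support. Integrating, $0=(b\cdot a)\int|\zeta|\,d\tilde\pi_x$, so $b\cdot a=0$. Then $b\cdot\zeta=0$ on the support, so $b\perp V_x$ and $b=0$.

Taking norms in \eqref{eq:affine} gives $|a+B\zeta|=1$ on the support. The set $\{\zeta\in V_x:|a+B\zeta|\le1\}$ is the preimage of the closed unit ball of $V_x$ under the affine bijection $\zeta\mapsto a+B\zeta$, hence a nondegenerate ellipsoid of $V_x$ with boundary $|a+B\zeta|=1$, and $\zeta=0$ is interior because $|a|<1$.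
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
A point $y$ is outside $\operatorname{supp}\pi_x$ if and only if some member $O\ni y$ of a fixed countable base of open sets has $\pi_x(O)=0$. So the complement of $\Gamma$ is the countable union of the Borel sets $\{x:\pi_x(O)=0\}\times O$, and $\Gamma$ is Borel. Moreover $\pi(\Gamma)=\int\pi_x(\operatorname{supp}\pi_x)\,d\mu=1$, and $\bar\Gamma_x=\Gamma_x=\operatorname{supp}\pi_x$.

We reduce to points with $m(x)=0$. In the minimization problem, the restriction of $\pi$ to the diagonal has both marginals equal to $m\mu$. The first marginal is dominated by $\mu$ and the second by $\nu$, so $m\mu\le\mu\wedge\nu=0$ and $m=0$ $\mu$-a.e.; this is the only use of the assumption $\mu\wedge\nu=0$. In the maximization problem, $m\in\{0,1\}$ $\mu$-a.e.\ by Theorem~\ref{thm:main}(ii), and if $m(x)=1$ then $\Gamma_x=\{x\}$ is its own set of extreme points.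

Let $m(x)=0$, so that $\pi_x=\tilde\pi_x$, and let $a,B$ be as in Theorem~\ref{thm:main}(i). Put $S=\operatorname{supp}\pi_x$ and $J(y)=a+B(y-x)$ for $y\in x+V_x$. The map $J$ is affine and injective, $|J|=1$ on $S$, and therefore $|J|\le1$ on $\operatorname{conv}S$. If $y$ lies strictly between two distinct points of $\operatorname{conv}S$, then $J(y)$ lies strictly between two distinct points of the closed unit ball, so $|J(y)|<1$ by strict convexity of the Euclidean ball, and $y\notin S$. Hence $S\subset\operatorname{Ext}(\operatorname{conv}S)$. Conversely, a point of $\operatorname{conv}S$ is a convex combination, with positive weights, of finitely many distinct points of $S$. If there are at least two, it lies strictly between the first and a convex combination of the others, unless it equals the first. So an extreme point belongs to $S$, and $S=\operatorname{Ext}(\operatorname{conv}S)$.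
\end{proof}

\begin{thebibliography}{1}

\bibitem{OMT}
\emph{Optimal Martingale Transport In General Dimensions},
\texttt{http://webfiles.birs.ca/\allowbreak cmo-workshops/\allowbreak 2017/\allowbreak 17w5093/\allowbreak files/\allowbreak Optimal\%20\allowbreak martingale\%20\allowbreak transport\%20\allowbreak in\%20\allowbreak general\%20\allowbreak dimensions.pdf}

\end{thebibliography}
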